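# Restricting Gorenstein projective modules to a subgroup

## 1. An infinite Koszul complex, and an exact complex over $k[x,y]/(x,y)^2$

Let $k$ be a field, let $\Gamma$ be the free abelian group on $t_1,t_2,\dots$, and let $A=k\Gamma$, the Laurent polynomial ring in $t_1,t_2,\dots$. For each $j\ge 0$ let $F_j$ be the free $A$-module with basis the symbols $e_S$, where $S=\{s_1<\dots<s_j\}$ runs over the $j$-element subsets of $\{1,2,\dots\}$; put $F_j=0$ for $j<0$ and
$$d(e_S)=\sum_{l=1}^{j}(-1)^{l-1}(t_{s_l}-1)\,e_{S\setminus\{s_l\}} .$$
This is the Koszul complex $F$ on the infinite sequence $t_1-1,t_2-1,\dots$. The $e_S$ with $S\subseteq\{1,\dots,m\}$ span a subcomplex $K^{(m)}$, the Koszul complex on $t_1-1,\dots,t_m-1$, and $F$ is the union of the $K^{(m)}$.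

We need two facts about $F$.

**(F1)** $F$ is a free resolution of $k$ (on which every $t_i$ acts as $1$).

Proof. The ring $A/(t_1-1,\dots,t_m-1)$ is the Laurent polynomial ring in $t_{m+1},t_{m+2},\dots$. It is a domain, and $t_{m+1}-1$ is nonzero in it. So $t_1-1,\dots,t_m-1$ is a regular sequence, and $K^{(m)}$ is a free resolution of $A/(t_1-1,\dots,t_m-1)$. Homology commutes with directed unions, so $H_j(F)=0$ for $j\neq0$ and $H_0(F)=\varinjlim_m A/(t_1-1,\dots,t_m-1)=k$.

**(F2)** For every free $A$-module $V$, the complex $D=\operatorname{Hom}_A(F,V)$ is exact in all degrees, including degree $0$.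

First compute with finitely many variables. For $m=1$, $\operatorname{Hom}_A(K^{(1)},V)$ is $V\xrightarrow{t_1-1}V$. The map is injective, so the only cohomology is $V/(t_1-1)V$, in degree $1$. In general:

*The cohomology of $\operatorname{Hom}_A(K^{(m)},V)$ is $V/(t_1-1,\dots,t_m-1)V$ in degree $m$ and zero in all other degrees.* The case $m=0$ is clear. Let $m\ge1$. The quotient of $K^{(m)}$ by $K^{(m-1)}$ has basis the $e_{S'\cup\{m\}}$ with $S'\subseteq\{1,\dots,m-1\}$; it is a copy of $K^{(m-1)}$ with degrees raised by one. Applying $\operatorname{Hom}_A(-,V)$ gives a long exact sequence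
$$H^{j-1}(\operatorname{Hom}(K^{(m-1)},V))\to H^j(\operatorname{Hom}(K^{(m)},V))\to H^j(\operatorname{Hom}(K^{(m-1)},V))\xrightarrow{\ \partial\ }H^j(\operatorname{Hom}(K^{(m-1)},V))\to H^{j+1}(\operatorname{Hom}(K^{(m)},V)).$$
To find $\partial$, extend a cocycle $f$ of degree $j$ by zero on the $e_S$ with $m\in S$, and compose with $d$. On $e_{S'\cup\{m\}}$ with $|S'|=j$ only the term of $d$ that removes $m$ survives, and it gives $(-1)^j(t_m-1)f(e_{S'})$. So $\partial=\pm(t_m-1)$. By induction everything vanishes except around $j=m-1$, where we see
$$0\to H^{m-1}(\operatorname{Hom}(K^{(m)},V))\to\overline V\xrightarrow{\pm(t_m-1)}\overline V\to H^m(\operatorname{Hom}(K^{(m)},V))\to0,\qquad \overline V=V/(t_1-1,\dots,t_{m-1}-1)V.$$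
Here $\overline V$ is free over the domain $A/(t_1-1,\dots,t_{m-1}-1)$, so the middle map is injective. This proves the statement.

So the cohomology sits in degree $m$, and as $m\to\infty$ it is pushed out of sight. To make this precise, let $f\in D^j$ be a cocycle and let $f_m$ be its restriction to $K^{(m)}$. If $j<0$ then $D^j=0$. Let $j\ge0$. For all $m\ge j+1$ we build maps $g_m:K^{(m)}_{j-1}\to V$ with $g_md=f_m$ and $g_{m+1}|_{K^{(m)}}=g_m$. Start with any $g_{j+1}$ satisfying $g_{j+1}d=f_{j+1}$; it exists because $H^j(\operatorname{Hom}(K^{(j+1)},V))=0$. Given $g_m$, choose $g'$ on $K^{(m+1)}_{j-1}$ with $g'd=f_{m+1}$, which exists because $m+1>j$. The map $g'|_{K^{(m)}}-g_m$ is a cocycle of degree $j-1$ on $K^{(m)}$. As $m\ne j-1$, it equals $wd$ for some $w:K^{(m)}_{j-2}\to V$. Extend $w$ to $\widetilde w$ on $K^{(m+1)}_{j-2}$ by zero on the remaining basis elements, and put $g_{m+1}=g'-\widetilde wd$. Then $g_{m+1}d=f_{m+1}$, and on $K^{(m)}$ we get $g'-wd=g_m$. The $g_m$ fit together to a map $g\in D^{j-1}$ with $gd=f$. This proves (F2).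

The second ingredient lives over $R=k[x,y]/(x,y)^2$, a local ring with $k$-basis $1,x,y$ and maximal ideal $\mathfrak m=(x,y)$, $\mathfrak m^2=0$. Let $C$ be the complex with $C_n=R^{(\mathbb N)}$ for all $n\in\mathbb Z$, basis $e_0,e_1,\dots$ in each degree, and
$$d(e_{2i})=xe_i,\qquad d(e_{2i+1})=ye_i .$$

**(C1)** $C$ is exact. Indeed $d(\sum_j r_je_j)=\sum_i(r_{2i}x+r_{2i+1}y)e_i$. If $a_j\in k$ is the constant term of $r_j$, the coefficient of $e_i$ is $a_{2i}x+a_{2i+1}y$. So the kernel is $\mathfrak mR^{(\mathbb N)}$, and the image consists of all finite sums $\sum_i(\alpha_ix+\beta_iy)e_i$, which is again $\mathfrak mR^{(\mathbb N)}$.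

**(C2)** $\operatorname{Hom}_R(C,R)$ has nonzero cohomology in every degree. Let $f(e_0)=y$ and $f(e_j)=0$ for $j>0$. Then $fd=0$, because $fd$ takes values in $\mathfrak m\cdot\mathfrak m=0$. If $f=gd$, then $y=f(e_0)=g(xe_0)=x\,g(e_0)\in kx$, a contradiction.

The object we want is
$$P=C\otimes_kF,\qquad P_n=\bigoplus_{i+j=n}C_i\otimes_kF_j ,$$
a complex of free modules over $R\otimes_kA=R\Gamma$. Over $R\Gamma$, fact (F2) will make every complex $\operatorname{Hom}_{R\Gamma}(P,\text{free})$ exact. Over $R$ alone, fact (F1) says that $F$ is just $k$, so $P$ becomes $C$, and (C2) takes over. The complex is perfectly behaved for the big group and badly behaved for the trivial subgroup. The next section explains which question this answers.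

## 2. Gorenstein projective modules, and what restriction asks of coinduction

Rings are associative with identity and modules are left modules unless stated otherwise.

**Definition.** A complex $P$ of projective $A$-modules is *totally acyclic* if it is exact and $\operatorname{Hom}_A(P,Q)$ is exact for every projective $A$-module $Q$. It suffices to test free $Q$, since a projective module is a direct summand of a free one. A module $M$ is *Gorenstein projective* if $M\cong\operatorname{im}(P_0\to P_{-1})$ for some totally acyclic $P$.

Every projective module $M$ is Gorenstein projective (use $0\to M\xrightarrow{=}M\to0$). A less trivial example: over $\Lambda=k[\varepsilon]/(\varepsilon^2)$ let every $P_n=\Lambda$ with differential $\varepsilon$. It is exact, and $\operatorname{Hom}_\Lambda(P,Q)$ for $Q$ free is $Q$ with differential $\varepsilon$, which is exact. So $k\cong\varepsilon\Lambda$ is Gorenstein projective and not projective. On the other hand, (C1) and (C2) say that $C$ is exact with free terms but not totally acyclic.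

For an exact complex $P$ put $M_n=\operatorname{im}(d_n:P_n\to P_{n-1})$, so $0\to M_{n+1}\to P_n\to M_n\to0$ is exact. If all $P_n$ are projective, then for every module $Q$
$$\operatorname{Ext}^1_A(M_n,Q)\cong H^{n+1}(\operatorname{Hom}_A(P,Q)).\tag{1}$$
Indeed $\operatorname{Ext}^1_A(M_n,Q)$ is the cokernel of $\operatorname{Hom}(P_n,Q)\to\operatorname{Hom}(M_{n+1},Q)$. Maps $M_{n+1}\to Q$ are the same as maps $f:P_{n+1}\to Q$ with $fd_{n+2}=0$, and those that extend to $P_n$ are the $f=gd_{n+1}$. Two consequences: all $M_n$ of a totally acyclic complex are Gorenstein projective (shift the complex), and every Gorenstein projective $N$ satisfies $\operatorname{Ext}^1_A(N,Q)=0$ for all projective $Q$.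

Now let $\Gamma'$ be a subgroup of a group $\Gamma$. Every $R\Gamma$-module is an $R\Gamma'$-module by restriction. Since $R\Gamma$ is free over $R\Gamma'$, projective modules restrict to projective modules and flat modules to flat modules. The paper "Virtual Gorensteinness over group algebras" (doi:10.1215/21562261-2848133) asks whether the same holds for Gorenstein projectivity: for every $R$, $\Gamma$, $\Gamma'$ and every Gorenstein projective $R\Gamma$-module $M$, is $M$ Gorenstein projective over $R\Gamma'$?

**Small cases.** Take $\Gamma'=1$. If $R=k$ is a field, every restriction is free. If $R=\mathbb Z$, then $M$ embeds in some $P_{-1}$, a free abelian group, so $M$ is free abelian. If $R=k[\varepsilon]/(\varepsilon^2)$, then $R$ is injective over itself ($R\cong\operatorname{Hom}_k(R,k)$) and Noetherian, so all free $R$-modules are injective and every exact complex of projective $R$-modules is totally acyclic. A counterexample needs a ring with an exact complex of projectives that is not totally acyclic, and $k[x,y]/(x,y)^2$ is one.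

**The natural attempt.** Let $P$ be totally acyclic over $R\Gamma$. Restricted to $R\Gamma'$ it is an exact complex of projectives, so only the exactness of $\operatorname{Hom}_{R\Gamma'}(P,Q')$ for $Q'$ projective is in doubt. For an $R\Gamma'$-module $N'$ let
$$\operatorname{Coind}N'=\operatorname{Hom}_{R\Gamma'}(R\Gamma,N')=\{h:\Gamma\to N'\mid h(\gamma'\gamma)=\gamma'h(\gamma)\ \text{for }\gamma'\in\Gamma'\},$$
with $(gh)(\gamma)=h(\gamma g)$ and $(rh)(\gamma)=r\,h(\gamma)$. By adjunction
$$\operatorname{Hom}_{R\Gamma'}(P,N')\cong\operatorname{Hom}_{R\Gamma}(P,\operatorname{Coind}N').$$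
The induced module $R\Gamma\otimes_{R\Gamma'}N'$ maps to $\operatorname{Coind}N'$ by sending $g\otimes z$ to the function supported on $\Gamma'g^{-1}$ with $\gamma'g^{-1}\mapsto\gamma'z$. (It is well defined, because $g\gamma_0'\otimes z$ and $g\otimes\gamma'_0z$ both give $\gamma'g^{-1}\mapsto\gamma'\gamma'_0z$. It is $\Gamma$-linear, because $g_1$ times this function is supported on $\Gamma'g^{-1}g_1^{-1}$ with $\gamma'g^{-1}g_1^{-1}\mapsto\gamma'z$.) It identifies the induced module with the functions supported on finitely many cosets $\Gamma'\gamma$. If $[\Gamma:\Gamma']<\infty$, that is all of $\operatorname{Coind}N'$. Then $\operatorname{Coind}Q'$ is projective over $R\Gamma$ for $Q'$ projective, $\operatorname{Hom}_{R\Gamma}(P,\operatorname{Coind}Q')$ is exact, and restriction preserves Gorenstein projectivity.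

For infinite index the argument stops exactly at the word "projective". Take $\Gamma=\langle t\rangle\cong\mathbb Z$, $\Gamma'=1$, $R=k$. Then $\operatorname{Coind}k$ is the module of all functions $\mathbb Z\to k$. It contains the nonzero constant functions, which $t-1$ kills, while $t-1$ kills no nonzero element of a free $k[t,t^{-1}]$-module. So $\operatorname{Coind}k$ is not projective. Total acyclicity controls $\operatorname{Hom}$ into functions of finite support, and restriction asks about all functions. The counterexamples exploit this difference.

## 3. The complex $C\otimes_kF$ over $R\Gamma$ and over $R$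

**Theorem 1.** Let $k$ be a field, $R=k[x,y]/(x,y)^2$, let $\Gamma$ be the free abelian group on $t_1,t_2,\dots$, and $\Gamma'=1$. There is a Gorenstein projective $R\Gamma$-module $M$ with $\operatorname{Ext}^1_R(M,R)\ne0$. In particular $M$ is not Gorenstein projective as an $R\Gamma'$-module.

So the answer to the question is no. We use $C$, $F$ and $P=C\otimes_kF$ from Section 1.

**Step 1: $P$ is an exact complex of free $R\Gamma$-modules.** This is the first half of total acyclicity. The modules $C_i\otimes_kF_j$ are free over $R\otimes_kA=R\Gamma$. By (C1), $C$ is an exact complex of $k$-vector spaces, hence contractible over $k$. So $C\otimes_kF$ is contractible over $k$, in particular exact.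

**Step 2: $\operatorname{Hom}_{R\Gamma}(P,Q)$ is exact for every free $Q$.** This is the second half, and it uses (F2). A free $R\Gamma$-module has the form $R\otimes_kV$ with $V$ a free $A$-module. Put $E=\operatorname{Hom}_A(F,R\otimes_kV)$, so $E^j=\operatorname{Hom}_A(F_j,R\otimes_kV)$, a complex of $R$-modules.

First we show that $E$ is contractible over $R$. Let $D=\operatorname{Hom}_A(F,V)$. The $R$-linear map
$$R\otimes_kD^j\to E^j,\qquad r\otimes g\mapsto\big(u\mapsto r\otimes g(u)\big)$$
is bijective, because $R$ has the finite $k$-basis $1,x,y$, so that $R\otimes_kV\cong V^3$ over $A$. It commutes with the differentials. By (F2), $D$ is an exact complex of $k$-vector spaces, so it has a $k$-linear contraction. Tensoring that contraction with $R$ gives $R$-linear maps $s:E^j\to E^{j-1}$ with $d_Es+sd_E=1$.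

By adjunction, a map $C_i\otimes_kF_j\to R\otimes_kV$ over $R\otimes_kA$ is the same as an $R$-linear map $C_i\to E^j$. A map out of the direct sum $P_n$ is a family of such maps with $i+j=n$, so
$$\operatorname{Hom}_{R\Gamma}(P_n,R\otimes_kV)\cong\prod_{i+j=n}\operatorname{Hom}_R(C_i,E^j).$$
The differential of $P$ is $d(c\otimes u)=dc\otimes u+(-1)^ic\otimes du$ for $c\in C_i$. Thus on the right the differential is $\delta f=f d_C+(-1)^id_Ef$ for $f:C_i\to E^j$. Put $S(f)=(-1)^isf$ for such $f$. Since $fd_C$ has index $i+1$,
$$\delta Sf+S\delta f=\big((-1)^isfd_C+d_Esf\big)+\big((-1)^{i+1}sfd_C+sd_Ef\big)=(d_Es+sd_E)f=f .$$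
This computation is done componentwise, so it is valid on the full product. Hence the complex is contractible. So $P$ is totally acyclic over $R\Gamma$, and every $M_n=\operatorname{im}(P_n\to P_{n-1})$ is Gorenstein projective over $R\Gamma$.

**Step 3: over $R$, the complex $P$ is homotopy equivalent to $C$.** This is how we compute $\operatorname{Ext}$ over $R$. By (F1) the augmentation $F\to k$ is a quasi-isomorphism of complexes of $k$-vector spaces. Its cone is exact, hence contractible over $k$, so $F\to k$ is a homotopy equivalence over $k$. Applying $C\otimes_k-$ gives a homotopy equivalence $P\to C$ of complexes of $R$-modules.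

**Step 4: conclusion.** By Step 3 and (C2), $H^n(\operatorname{Hom}_R(P,R))\cong H^n(\operatorname{Hom}_R(C,R))\neq0$ for all $n$. As an $R$-complex, $P$ is exact with free terms, so (1) gives $\operatorname{Ext}^1_R(M_n,R)\ne0$ for every $n$. Take $M$ to be any $M_n$. $\blacksquare$

**Remark (finite rank is not enough for this construction).** Take $\Gamma=\mathbb Z^m$, $A=k\Gamma$, and replace $F$ by the Koszul complex $K$ on $t_1-1,\dots,t_m-1$ over $A$. By the computation in Section 1, $\operatorname{Hom}_A(K,A)$ has cohomology $k$ in degree $m$ and nothing else, so over $k$ it is homotopy equivalent to $k$ placed in degree $m$. Step 2 then gives $\operatorname{Hom}_{R\Gamma}(C\otimes_kK,R\Gamma)$ homotopy equivalent to a shift of $\operatorname{Hom}_R(C,R)$, which is not exact. For $\Gamma=\mathbb Z$ we need a different complex, and a different ring; see Section 6.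

## 4. Orbits on $\Gamma/\Gamma'$, and the modules PGF and Gorenstein flat

For which pairs $(\Gamma,\Gamma')$ can a choice of $R$ force failure? We need two tensor versions of Gorenstein projectivity.

**Definition.** An $A$-module $M$ is *Gorenstein flat* (respectively *PGF*, projectively coresolved Gorenstein flat) if $M\cong\operatorname{im}(P_0\to P_{-1})$ for an exact complex $P$ of flat (respectively projective) $A$-modules such that $I\otimes_AP$ is exact for all injective right $A$-modules $I$.

If $P$ is an exact complex of flat modules and $I$ is a right module, then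
$$\operatorname{Tor}_1^A(I,M_n)\cong H_{n+1}(I\otimes_AP).\tag{2}$$
Indeed the left side is the kernel of $I\otimes M_{n+1}\to I\otimes P_n$, and $I\otimes M_{n+1}$ is the cokernel of $I\otimes P_{n+2}\to I\otimes P_{n+1}$. So a Gorenstein flat $M$ has $\operatorname{Tor}_1^A(I,M)=0$ for all injective $I$. Clearly PGF modules are Gorenstein flat. They are also Gorenstein projective, by Šaroch–Šťovíček, *Singular compactness and definability for Σ‑cotorsion and Gorenstein modules*, Selecta Math. 26 (2020), Theorem 4.4. We use that citation only in Corollary 3(b).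

Examples. Write $(-)^*=\operatorname{Hom}_k(-,k)$. Over $\Lambda=k[\varepsilon]/(\varepsilon^2)$ the module $k$ is PGF, by the complex $P$ of Section 2: an injective $I$ is a direct summand of $L^*$ for some free $L$ (map a free $L$ onto $I^*$ and use $I\subseteq I^{**}\subseteq L^*$), and $L^*\otimes_\Lambda P$ is $L^*$ with differential $\varepsilon$, the dual of the exact complex ($L$ with differential $\varepsilon$). In contrast, for $C$ over $R=k[x,y]/(x,y)^2$ and the injective module $R^*$ we have $(R^*\otimes_RC)^*\cong\operatorname{Hom}_R(C,R^{**})=\operatorname{Hom}_R(C,R)$, which is not exact. By (2) the images in $C$ are not Gorenstein flat.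

The condition on the pair is the following.

> $(*)$ Every finitely generated subgroup $H\le\Gamma$ has only finite orbits on $\Gamma/\Gamma'$; that is, $[H:H\cap\gamma\Gamma'\gamma^{-1}]<\infty$ for all $\gamma\in\Gamma$.

(The stabilizer in $H$ of $\gamma\Gamma'$ is $H\cap\gamma\Gamma'\gamma^{-1}$.) It holds if $[\Gamma:\Gamma']<\infty$. If $\Gamma'$ is normal, it says that the image of each finitely generated $H$ in $\Gamma/\Gamma'$ is finite, so that $\Gamma/\Gamma'$ is locally finite. For $\Gamma=\mathbb Q/\mathbb Z$ it holds for every $\Gamma'$, and for $\Gamma=\mathbb Z$, $\Gamma'=1$ it fails. It also fails for the infinite dihedral group and a subgroup of order $2$: that group is finitely generated and acts transitively on the infinite set $\Gamma/\Gamma'$.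

**Theorem 2.** For a subgroup $\Gamma'\le\Gamma$ the following are equivalent:

1. $(*)$ holds;
2. for every ring $R$, every PGF $R\Gamma$-module is PGF over $R\Gamma'$;
3. for every ring $R$, every Gorenstein flat $R\Gamma$-module is Gorenstein flat over $R\Gamma'$.

Moreover, if $(*)$ fails, there are a ring $R$ and a finitely generated $R\Gamma$-module $M$ which is both Gorenstein projective and PGF over $R\Gamma$, but which over $R\Gamma'$ is neither Gorenstein projective nor Gorenstein flat.

The last assertion shows that each of 2 and 3 implies 1. Section 5 proves that 1 implies 2 and 3, and Section 6 proves the last assertion.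

## 5. Functions of finite support form a pure submodule when $(*)$ holds

A submodule $X\subseteq Y$ of right $A$-modules is *pure* if $X\otimes_AN\to Y\otimes_AN$ is injective for every left module $N$. For instance $\mathbb Z\subseteq\mathbb Q$ is not pure (tensor with $\mathbb Z/2$). An infinite direct sum $\bigoplus Y_O\subseteq\prod Y_O$ is pure: the composite
$$\bigoplus(Y_O\otimes N)=\Big(\bigoplus Y_O\Big)\otimes N\to\Big(\prod Y_O\Big)\otimes N\to\prod(Y_O\otimes N)$$
is the inclusion of a direct sum in a product, so the first arrow is injective.

Assume $(*)$. Let $P$ be an exact complex of flat (respectively projective) $R\Gamma$-modules with $J\otimes_{R\Gamma}P$ exact for all injective right $R\Gamma$-modules $J$. Over $R\Gamma'$ it is still an exact complex of flat (respectively projective) modules, with the same images. Let $I$ be an injective right $R\Gamma'$-module. We must show that $I\otimes_{R\Gamma'}P$ is exact.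

**Step 1: pass to $R\Gamma$.** The aim is to express everything over $R\Gamma$ and to find a nearby injective module. We have $I\otimes_{R\Gamma'}P\cong X\otimes_{R\Gamma}P$ with $X=I\otimes_{R\Gamma'}R\Gamma$. Let $Y=\operatorname{Hom}_{R\Gamma'}(R\Gamma,I)$, maps of right $R\Gamma'$-modules. It is an injective right $R\Gamma$-module, because $\operatorname{Hom}_{R\Gamma}(-,Y)\cong\operatorname{Hom}_{R\Gamma'}(-,I)$ is exact. Concretely
$$Y=\{h:\Gamma\to I\mid h(\gamma\gamma')=h(\gamma)\gamma'\ \ (\gamma'\in\Gamma')\},\qquad(hg)(\gamma)=h(g\gamma),\quad(hr)(\gamma)=h(\gamma)r .$$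

**Step 2: $X$ is the submodule of $Y$ of functions supported on finitely many cosets $\gamma\Gamma'$.** Send $z\otimes g$ to the function supported on $g^{-1}\Gamma'$ with $g^{-1}\gamma'\mapsto z\gamma'$. This is well defined: $z\gamma'_0\otimes g$ gives $g^{-1}\gamma'\mapsto z\gamma_0'\gamma'$, and $z\otimes\gamma_0'g$ gives $g^{-1}\gamma_0'^{-1}\gamma'\mapsto z\gamma'$, which is the same function (replace $\gamma'$ by $\gamma'_0\gamma'$). It is compatible with $R$: $(z\otimes g)r=zr\otimes g$ goes to $g^{-1}\gamma'\mapsto zr\gamma'=z\gamma'r$. It is $\Gamma$-linear: if $h$ is the image of $z\otimes g$, then $hg_1$ takes $g_1^{-1}g^{-1}\gamma'$ to $h(g^{-1}\gamma')=z\gamma'$, and so does the image of $z\otimes gg_1$. Since $RΓ$ is free as a left $R\Gamma'$-module on representatives $g$ of the cosets $\Gamma'g$, we have $X=\bigoplus I\otimes g$, and the summand $I\otimes g$ maps bijectively to the functions in $Y$ supported on $g^{-1}\Gamma'$.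

**Step 3: $X\subseteq Y$ is pure over $R\Gamma$.** This is where $(*)$ enters. Let $H\le\Gamma$ be finitely generated. For $h\in Y$ and $g\in H$ the support of $hg$ is $g^{-1}$ times that of $h$. So for each $H$-orbit $O\subseteq\Gamma/\Gamma'$ the functions supported on the union of the cosets in $O$ form an $RH$-submodule $Y_O$, and $Y=\prod_OY_O$ over $RH$. By $(*)$ all $O$ are finite. Hence a function is supported on finitely many cosets iff its support meets only finitely many orbits, and $X=\bigoplus_OY_O$. By the remark on sums and products, $X\otimes_{RH}N_0\to Y\otimes_{RH}N_0$ is injective for every left $RH$-module $N_0$.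

Let $N$ be a finitely presented $R\Gamma$-module, the cokernel of a finite matrix over $R\Gamma$. The entries involve finitely many group elements, so they lie in $RH$ for some finitely generated $H$. If $N_0$ is the cokernel of the same matrix over $RH$, then $N\cong R\Gamma\otimes_{RH}N_0$, and $X\otimes_{R\Gamma}N\to Y\otimes_{R\Gamma}N$ is the injective map $X\otimes_{RH}N_0\to Y\otimes_{RH}N_0$. An arbitrary $N$ is a filtered colimit of finitely presented modules, and both the tensor product and injectivity pass to filtered colimits.

**Step 4: exactness.** We transfer exactness from $Y$ to $X$. Since $Y$ is injective, $Y\otimes_{R\Gamma}P$ is exact, and by (2) $Y\otimes M_{n+1}\to Y\otimes P_n$ is injective. By purity $X\otimes M_{n+1}\to Y\otimes M_{n+1}$ is injective. So the composite $X\otimes M_{n+1}\to Y\otimes P_n$ is injective. It factors through $X\otimes P_n$, so $X\otimes M_{n+1}\to X\otimes P_n$ is injective. Thus $\operatorname{Tor}_1^{R\Gamma}(X,M_n)=0$ for all $n$, and by (2) $X\otimes_{R\Gamma}P$ is exact. This proves that 1 implies 2 and 3. $\square$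

## 6. The operator $1-\nu$ along a ray, when $(*)$ fails

We look for an operator that is bijective on functions of finite support but has a kernel on all functions. Here it is for $\Gamma=\langle t\rangle\cong\mathbb Z$, $\Gamma'=1$. Let $U$ have basis $u_0,u_1,\dots$, and let $cu_n=u_{n-1}$ for $n\ge1$, $cu_0=0$. On $U\otimes_kk[t,t^{-1}]$ the operator $\nu=c\otimes t$ is locally nilpotent, since $\nu^{n+1}(u_n\otimes v)=0$. So $\varphi=1-\nu$ is bijective with inverse $\sum_m\nu^m$. On all functions $h:\Gamma\to U$, with $(th)(\gamma)=h(\gamma t)$, we have $(\varphi h)(t^n)=h(t^n)-c\,h(t^{n+1})$. The function $h(t^n)=u_n$ for $n\ge0$, $h(t^n)=0$ for $n<0$, is killed by $\varphi$: at $n\ge0$ because $cu_{n+1}=u_n$, at $n=-1$ because $cu_0=0$, and at $n<-1$ trivially.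

For a general pair we let such a shift follow a path in $\Gamma/\Gamma'$, and we turn "$\varphi$ is bijective" into "a $\operatorname{Hom}$ complex is exact". Suppose $(*)$ fails.

**Step 1: a ray in an orbit.** This supplies the path. Let $H\le\Gamma$ be finitely generated with an infinite orbit on $\Gamma/\Gamma'$, and let $g_1,\dots,g_r$ be a finite symmetric generating set of $H$. The Schreier graph of the orbit has the points of the orbit as vertices and joins $\omega$ to $g_i\omega$. It is connected, infinite and locally finite, so by König's lemma it contains pairwise distinct points $\omega_0,\omega_1,\dots$ with consecutive ones adjacent. As the generating set is symmetric, there are indices $i_1,i_2,\dots$ with $\omega_{n-1}=g_{i_n}\omega_n$ for $n\ge1$. Choose $x_0\in\omega_0$ and put $x_n=g_{i_n}^{-1}x_{n-1}$. Then $\omega_n=x_n\Gamma'$. Taking inverses, the cosets $\Gamma'x_n^{-1}$ are pairwise distinct. (For $\mathbb Z$: $g_{i_n}=t$, $x_n=t^{-n}$.)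

**Step 2: the ring.** The ring must contain the shifts, and it must have $U$ as a piece of a projective module. Let $k$ be a field, $T_0=k\langle c_1,\dots,c_r\rangle$ the free algebra, and $T=T_0\otimes_kk[\varepsilon]/(\varepsilon^2)$. Let $U$ be the $T$-module with $k$-basis $u_0,u_1,\dots$ on which $\varepsilon$ acts as $0$ and
$$c_iu_n=\begin{cases}u_{n-1}&n\ge1,\ i=i_n,\\0&\text{otherwise.}\end{cases}$$
Put
$$R=\begin{pmatrix}T&U\\0&k\end{pmatrix},\qquad e=\begin{pmatrix}1&0\\0&0\end{pmatrix},\qquad f=1-e .$$
Then $eRe=T$, $fRe=0$ and $eRf=U$. Hence $R\Gamma e=eR\Gamma e=T\Gamma$ and $eR\Gamma f=U\Gamma:=U\otimes_kk\Gamma$, and the same for $\Gamma'$.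

**Step 3: the complex.** We want an exact complex of projectives in which $\varphi$ becomes visible only where $\varepsilon=0$. In $T\Gamma=T\otimes_kk\Gamma$ put $\nu=\sum_ic_i\otimes g_i$ and $\varphi=1-\nu$. Let $P_n=(R\Gamma e)^2$ for all $n\in\mathbb Z$, with
$$d(a,b)=(a\varepsilon,\ a\varphi-b\varepsilon).$$
The maps are right multiplications by elements of $eR\Gamma e=T\Gamma$, hence left $R\Gamma$-linear. As $\varepsilon$ is central in $T\Gamma$ and $\varepsilon^2=0$, we get $d^2(a,b)=(a\varepsilon^2,\ a\varepsilon\varphi-a\varphi\varepsilon+b\varepsilon^2)=0$. The elements $(0,b)$ form a subcomplex, $T\Gamma$ with differential $-\varepsilon$, and the quotient is $T\Gamma$ with differential $\varepsilon$. Since $T\Gamma$ is free over $k[\varepsilon]/(\varepsilon^2)$, kernel and image of $\varepsilon$ coincide on it, so both are exact, and hence $P$ is exact. The $P_n$ are finitely generated projective because $e$ is idempotent. All $M_n$ equal one finitely generated module $M=\operatorname{im}d$.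

**Step 4: the Hom complexes.** Here we compute $\operatorname{Hom}_{R\Gamma}(P,N)$ for any $R\Gamma$-module $N$. Evaluation at $e$ identifies $\operatorname{Hom}_{R\Gamma}(R\Gamma e,N)$ with $eN$. So $\eta:P_n\to N$ corresponds to $(p,q)=(\eta(e,0),\eta(0,e))\in(eN)^2$. Now $\eta d(e,0)=\eta(\varepsilon e,\varphi e)=\varepsilon p+\varphi q$ and $\eta d(0,e)=\eta(0,-\varepsilon e)=-\varepsilon q$. So the complex has $(eN)^2$ in each degree and differential
$$\delta(p,q)=(\varepsilon p+\varphi q,\ -\varepsilon q).\tag{3}$$
It depends only on the $T\Gamma$-module $eN$, and additively. If $\ker\varepsilon=\operatorname{im}\varepsilon$ on $eN$, then (3) is exact, since the subcomplex of the $(p,0)$ and its quotient have differentials $\varepsilon$ and $-\varepsilon$. If $\varepsilon=0$ on $eN$, then $\delta(p,q)=(\varphi q,0)$, and the cohomology in each degree is $\ker(\varphi|_{eN})\oplus\operatorname{coker}(\varphi|_{eN})$.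

**Step 5: $P$ is totally acyclic over $R\Gamma$.** It suffices to test $N=R\Gamma^{(S)}$ for a set $S$. Then $eN=T\Gamma^{(S)}\oplus U\Gamma^{(S)}$. On the first summand $\ker\varepsilon=\operatorname{im}\varepsilon$, so it contributes an exact complex. The second is $U\otimes_kV$ with $V=k\Gamma^{(S)}$, and $\varepsilon=0$ there. Any product of $n+1$ of the $c_i$ kills $u_n$, so $\nu^{n+1}(u_n\otimes v)=0$. Thus $\nu$ is locally nilpotent and $\varphi$ is bijective with inverse $\sum_m\nu^m$. By Step 4 the second contribution is exact as well. So $M$ is Gorenstein projective over $R\Gamma$.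

**Step 6: $M$ is PGF over $R\Gamma$.** We deduce this from Step 5 by duality. Let $(-)^*=\operatorname{Hom}_k(-,k)$ and let $I$ be an injective right $R\Gamma$-module. Choose a free left module $L$ with a surjection $L\to I^*$. Then $I\subseteq I^{**}\subseteq L^*$, and since $I$ is injective it is a direct summand of $L^*$. The natural map $L^*\otimes_{R\Gamma}P_n\to\operatorname{Hom}_{R\Gamma}(P_n,L)^*$ is bijective because $P_n$ is finitely generated projective. So $L^*\otimes_{R\Gamma}P\cong\operatorname{Hom}_{R\Gamma}(P,L)^*$ is exact, and so is its direct summand $I\otimes_{R\Gamma}P$.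

**Step 7: a fixed vector of $\nu$ in a coinduced module.** This is the function that is not finitely supported. Take the projective $R\Gamma'$-module $N'=R\Gamma'f$. As $(eh)(\gamma)=e\,h(\gamma)$, we have $e\operatorname{Coind}N'=\operatorname{Coind}(eN')$, with $eN'=U\otimes_kk\Gamma'$, on which $\varepsilon=0$. Define $h\in\operatorname{Coind}(U\otimes_kk\Gamma')$ by
$$h(\gamma'x_n^{-1})=u_n\otimes\gamma'\quad(\gamma'\in\Gamma',\ n\ge0),\qquad h=0\ \text{elsewhere.}$$
It is well defined and equivariant because the cosets $\Gamma'x_n^{-1}$ are distinct, and $h\ne0$.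

*Claim: $\nu h=h$, that is, $h(\gamma)=\sum_ic_ih(\gamma g_i)$ for all $\gamma\in\Gamma$.* Suppose $c_ih(\gamma g_i)\ne0$. Then $\gamma g_i=\gamma'x_n^{-1}$ for some $\gamma'$ and $n$, and $c_iu_n\neq0$ forces $n\ge1$ and $i=i_n$. So $\gamma=\gamma'x_n^{-1}g_{i_n}^{-1}=\gamma'(g_{i_n}x_n)^{-1}=\gamma'x_{n-1}^{-1}$. Hence if $\gamma\notin\bigcup_m\Gamma'x_m^{-1}$, both sides vanish. If $\gamma=\gamma'x_m^{-1}$, then since the cosets are distinct only $n=m+1$, $i=i_{m+1}$ can contribute. As $\gamma g_{i_{m+1}}=\gamma'(g_{i_{m+1}}^{-1}x_m)^{-1}=\gamma'x_{m+1}^{-1}$, the contribution is $c_{i_{m+1}}u_{m+1}\otimes\gamma'=u_m\otimes\gamma'=h(\gamma)$. This proves the claim, and so $0\ne h\in\ker\varphi$.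

**Step 8: $M$ is not Gorenstein projective over $R\Gamma'$.** By the adjunction of Section 2, $\operatorname{Hom}_{R\Gamma'}(P,R\Gamma'f)\cong\operatorname{Hom}_{R\Gamma}(P,\operatorname{Coind}(R\Gamma'f))$. By Steps 4 and 7 it has nonzero cohomology in every degree. Restricted to $R\Gamma'$, $P$ is an exact complex of projectives, so (1) gives $\operatorname{Ext}^1_{R\Gamma'}(M,R\Gamma'f)\ne0$ with $R\Gamma'f$ projective.

**Step 9: $M$ is not Gorenstein flat over $R\Gamma'$.** We dualize the test module of Step 8. Let $I'=(R\Gamma'f)^*$. It is an injective right $R\Gamma'$-module, since $\operatorname{Hom}_{R\Gamma'}(-,I')\cong(-\otimes_{R\Gamma'}R\Gamma'f)^*$ is exact. By adjunction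
$$(I'\otimes_{R\Gamma'}P)^*\cong\operatorname{Hom}_{R\Gamma'}(P,I'^*)\cong\operatorname{Hom}_{R\Gamma}(P,\operatorname{Coind}(I'^*)),\qquad I'^*=(R\Gamma'f)^{**}\supseteq R\Gamma'f .$$
Moreover $eI'^*=(U\otimes_kk\Gamma')^{**}$, and $\varepsilon=0$ on it. The function $h$, viewed in $\operatorname{Coind}(eI'^*)$ via $U\otimes_kk\Gamma'\subseteq(U\otimes_kk\Gamma')^{**}$, is a nonzero element of $\ker\varphi$. So by Step 4 this complex has nonzero cohomology in every degree. As $H^n((I'\otimes P)^*)\cong H_n(I'\otimes P)^*$, the complex $I'\otimes_{R\Gamma'}P$ has nonzero homology in every degree. By (2), $\operatorname{Tor}_1^{R\Gamma'}(I',M)\ne0$. So $M$ is not Gorenstein flat over $R\Gamma'$, and a fortiori not PGF. This completes the proof of Theorem 2. $\blacksquare$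

## 7. Gorenstein projective modules under $(*)$ and without it

**Corollary 3.**

(a) If $(*)$ fails for $(\Gamma,\Gamma')$, then for some ring $R$ restriction from $R\Gamma$ to $R\Gamma'$ does not preserve Gorenstein projectivity. In particular, for every group $\Gamma$ that is not locally finite (e.g. $\Gamma=\mathbb Z$), restriction to $\Gamma'=1$ fails for some $R$.

(b) Suppose $(*)$ holds and one of the following holds:

- (i) every injective right $R\Gamma$-module has finite flat dimension; or
- (ii) $R\Gamma$ is right coherent and every flat left $R\Gamma$-module has finite projective dimension.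

Then every Gorenstein projective $R\Gamma$-module is Gorenstein projective over $R\Gamma'$.

**Proof of (a).** The first assertion is part of Theorem 2. For $\Gamma'=1$ the orbits of $H$ on $\Gamma/\Gamma'=\Gamma$ have $|H|$ elements, so $(*)$ says that every finitely generated subgroup is finite, i.e. that $\Gamma$ is locally finite.

**Proof of (b).** The aim is to show that over $R\Gamma$ every Gorenstein projective module is PGF, so that Theorem 2 applies. Let $P$ be totally acyclic over $R\Gamma$ and let $I$ be an injective right $R\Gamma$-module. We show that $I\otimes_{R\Gamma}P$ is exact.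

In case (i), we prove by induction on the flat dimension of a right module $J$ that $J\otimes_{R\Gamma}P$ is exact. If $J$ is flat, this holds because $P$ is exact. Otherwise choose $0\to Z\to G\to J\to0$ with $G$ flat and $Z$ of smaller flat dimension. As the $P_n$ are flat, $0\to Z\otimes P\to G\otimes P\to J\otimes P\to0$ is exact, and the first two complexes are exact, so the third is.

In case (ii), put $(-)^+=\operatorname{Hom}_{\mathbb Z}(-,\mathbb Q/\mathbb Z)$. We first recall why $I^+$ is a flat left module. Let $K$ be a finitely presented right module. By right coherence it has a resolution $L_\bullet\to K$ by finitely generated free right modules. For these, $L_\bullet\otimes_{R\Gamma}I^+\cong\operatorname{Hom}_{R\Gamma}(L_\bullet,I)^+$, so $\operatorname{Tor}_1(K,I^+)\cong\operatorname{Ext}^1(K,I)^+=0$. Applied to quotients of $R\Gamma$ by finitely generated right ideals, this shows that $I^+$ is flat. So by hypothesis $I^+$ has finite projective dimension. For $Q$ of finite projective dimension, $\operatorname{Hom}_{R\Gamma}(P,Q)$ is exact: for $Q$ projective this is total acyclicity, and otherwise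 $0\to Z\to G\to Q\to0$ with $G$ projective and $Z$ of smaller projective dimension gives an exact sequence of complexes $0\to\operatorname{Hom}(P,Z)\to\operatorname{Hom}(P,G)\to\operatorname{Hom}(P,Q)\to0$, because the $P_n$ are projective. Hence $(I\otimes_{R\Gamma}P)^+\cong\operatorname{Hom}_{R\Gamma}(P,I^+)$ is exact, and since $\mathbb Q/\mathbb Z$ is an injective cogenerator, $I\otimes_{R\Gamma}P$ is exact.

In both cases Gorenstein projective $R\Gamma$-modules are PGF. By Theorem 2 they are PGF over $R\Gamma'$, hence Gorenstein projective over $R\Gamma'$ by the theorem of Šaroch and Šťovíček cited in Section 4. $\blacksquare$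

**Remark (what is left undecided here).** Suppose $(*)$ holds, $[\Gamma:\Gamma']=\infty$, and no extra hypothesis is made on $R\Gamma$. Then preservation is proved here for PGF and Gorenstein flat modules, hence only for those Gorenstein projective modules that are PGF. The argument of Section 5 is about tensor products: purity gives injectivity after tensoring, and by itself it gives nothing about $\operatorname{Hom}_{R\Gamma}(P,\operatorname{Coind}Q')$. For Gorenstein projective modules not known to be PGF, this case is not settled in these notes. The question of Section 2, asked for all $R$, $\Gamma$, $\Gamma'$ and $M$, is settled: the answer is no.
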